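\title{A Sequential Space with a Subspace That Is Not WAP}

\begin{abstract}
A subset of a topological space is almost closed if its closure adds exactly one point, and a space is WAP if every non-closed set $A$ contains an almost closed set whose closure is not contained in $A$. Hausdorff sequential spaces are WAP. We show in ZFC that their subspaces need not be: there is a separable zero-dimensional Hausdorff sequential space of sequential order $2$ with a subspace that is not WAP. The space is built from an almost disjoint family on $\omega$ such that every set meeting infinitely many members in an infinite set contains a member; this family is constructed along a tree of height $\omega_1$ by means of a scale of length $\mathfrak b$. As a complement, every subspace of cardinality less than $\mathfrak b$ of a Tychonoff sequential space is WAP.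
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $X$ be a topological space. A set $F\subset X$ is \emph{almost closed} if $\overline F\setminus F$ consists of exactly one point. The space $X$ is a \emph{WAP-space}, or is \emph{WAP}, if its topology is weakly determined by almost closed sets: a set $A\subset X$ is closed if and only if $\overline F\subset A$ for every almost closed $F\subset A$. A closed set contains the closures of its subsets, so only one implication has content: $X$ is WAP exactly when every non-closed set $A$ contains an almost closed set whose one missing limit point lies outside $A$.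

The model for this definition is a convergent sequence. A space $X$ is \emph{sequential} if a set $A\subset X$ is closed whenever it contains the limit of every convergent sequence of its points. Let $X$ be Hausdorff and let a sequence in $A$ converge to a point $x\notin A$. Its range $F$ together with $x$ is compact, hence closed, so $\overline F=F\cup\{x\}$ and $F$ is almost closed. Thus every Hausdorff sequential space is WAP. The following question, in which all spaces are assumed to be Tychonoff, is posed in \cite{acs}.
\begin{quote}
Is every subspace of a sequential space a WAP-space?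
\end{quote}

To see what is at stake, measure how often limits have to be taken. For $A\subset X$ put $A^{(0)}=A$, let $A^{(\alpha+1)}$ be the set of limits of convergent sequences from $A^{(\alpha)}$ (constant sequences included), and take unions at limit ordinals. All these sets lie in $\overline A$. A sequence in $A^{(\omega_1)}$ lies in $A^{(\alpha)}$ for some $\alpha<\omega_1$, so $A^{(\omega_1)}$ contains the limits of its convergent sequences, and in a sequential space $A^{(\omega_1)}=\overline A$. The \emph{sequential order} of a sequential space is the least $\alpha$ such that $A^{(\alpha)}=\overline A$ for all $A\subset X$; the spaces of order at most $1$ are the \emph{Fr\'echet--Urysohn} spaces.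

For order at most $1$ the answer is yes. If $X$ is Hausdorff and Fr\'echet--Urysohn, $A\subset Y\subset X$, and $y\in Y\setminus A$ lies in the closure of $A$, then the range of a sequence in $A$ converging to $y$ is almost closed in $Y$ and has $y$ in its closure. For order $2$ a subspace may lose the sequences that made $X$ sequential.

\begin{example}\label{ex:twolevels}
Let $X=(\omega\times\omega)\cup\{x_n:n\in\omega\}\cup\{\infty\}$. The points of $\omega\times\omega$ are isolated, the basic neighborhoods of $x_n$ are the sets $\{x_n\}\cup\{(n,k):k\ge m\}$, and those of $\infty$ are the sets $\{\infty\}\cup\{x_n:n\ge m\}\cup\{(n,k):n\ge m,\ k\ge f(n)\}$ with $m\in\omega$ and $f\in\omega^\omega$. Basic neighborhoods are clopen. The space is sequential. Indeed, all points but $\infty$ have countable local bases. If $A$ contains the limits of its sequences and $\infty\notin A$, then $A$ contains only finitely many $x_n$, so it meets all but finitely many columns $\{n\}\times\omega$ in a finite set, and a neighborhood of $\infty$ misses $A$. No sequence in $\omega\times\omega$ converges to $\infty$: either it has infinitely many terms in one column,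 or its range lies below the graph of some $f$. So $Y=(\omega\times\omega)\cup\{\infty\}$ is not sequential. But $Y$ is WAP, as is every space with a single non-isolated point: a non-closed set is itself almost closed.
\end{example}

The example suggests a positive answer. Deleting the intermediate points $x_n$ destroys convergent sequences, but it can only help a set to be almost closed, since fewer limit points remain. What can go wrong is that $Y$ has other points at which a subset of $A$ accumulates. If there are few of them, one can thin the set out and avoid them all. ``Few'' is measured by the cardinal $\mathfrak b$, the least size of a subset of $\omega^\omega$ that is unbounded in the order of eventual domination; it satisfies $\omega_1\le\mathfrak b\le\mathfrak c$. The \emph{pseudocharacter} of a point $x$ is the least size of a family of open sets with intersection $\{x\}$.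

\begin{theorem}\label{thm:small}
Let $X$ be a regular $T_1$ sequential space, $Y\subset X$ and $\kappa<\mathfrak b$. Suppose that every $x\in X$ lies in an intersection $G$ of at most $\kappa$ open sets with $G\cap Y\subset\{x\}$. Then $Y$ is WAP. In particular, every subspace of cardinality less than $\mathfrak b$ (for instance, every countable subspace) of a sequential Tychonoff space is WAP. Likewise, every subspace of a Tychonoff sequential space all of whose points have pseudocharacter less than $\mathfrak b$ is WAP.
\end{theorem}

In general, however, the answer to the question is no, and this is a theorem of ZFC.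

\begin{theorem}\label{thm:main}
There is a separable zero-dimensional Hausdorff (hence Tychonoff) sequential space $X$ of sequential order $2$ and a subspace $Y=\omega\cup L\subset X$, where $\omega$ is a countable set of isolated points, such that $\omega$ is not closed in $Y$ and no subset of $\omega$ is almost closed in $Y$. Hence $Y$ is not WAP. Moreover, $|X|=|Y|=\mathfrak c$.
\end{theorem}

By the remark on Fr\'echet--Urysohn spaces, the order $2$ is optimal. The two theorems together show that the least cardinality of a non-WAP subspace of a Tychonoff sequential space lies between $\mathfrak b$ and $\mathfrak c$.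

Theorem~\ref{thm:small} is not needed for Theorem~\ref{thm:main}, but its proof shows what a counterexample has to defeat, so we give it first, in Section~\ref{sec:small}. Section~\ref{sec:space} builds the space of Theorem~\ref{thm:main} from an almost disjoint family with a strong containment property (Proposition~\ref{prop:family}). Sections~\ref{sec:ch}--\ref{sec:construction} construct that family; they use no topology.

\subsection*{Conventions}
The symbol $\subset$ allows equality and $\subsetneq$ excludes it. We write $A\subset^*B$ if $A\setminus B$ is finite, and we say that $F$ \emph{hits} $E$ if $F\cap E$ is infinite. A family of infinite sets is \emph{almost disjoint} (AD) if distinct members have finite intersection; $[\omega]^\omega$ is the set of infinite subsets of $\omega$. For $f,g\in\omega^\omega$, $f\le^*g$ means that $f(k)\le g(k)$ for all but finitely many $k$, and $\mathfrak b$ is the least size of a $\le^*$-unbounded subset of $\omega^\omega$. We use two standard facts: $\mathfrak b$ is a regular uncountable cardinal with $\mathfrak b\le\mathfrak c$, and, by the definition of $\mathfrak b$, fewer than $\mathfrak b$ functions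 from a countable set $M$ to $\omega$ have a common $\le^*$-bound $g:M\to\omega$. A \emph{limit ordinal} is a nonzero limit ordinal, and an ordinal is \emph{nonlimit} if it is $0$ or a successor. Sequences are functions on ordinals, ordered by extension: $|s|$ is the length of $s$, $s{\upharpoonright}\gamma$ is its initial segment of length $\gamma$, $s\subset t$ means that $t$ extends $s$, and $sa$ is $s$ followed by the single value $a$. A bar denotes closure in the ambient space $X$, so the closure of $F\subset Y$ in a subspace $Y$ is $\overline F\cap Y$.

\section{Subspaces with few points}\label{sec:small}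

The method is visible with two levels of limits. Let $X$ be regular and $T_1$, let $A\subset Y\subset X$ and $B=Y\setminus A$, and suppose that $B=\{b,z_0,z_1,\dots\}$ is countable. Suppose that $x_n\to b$ with $x_n\notin B$, and that $x_{n,k}\to x_n$ as $k\to\infty$ with $x_{n,k}\in A$. For every $g\in\omega^\omega$ the set $F_g=\{x_{n,k}:k\ge g(n)\}$ has all $x_n$, hence $b$, in its closure. We want $g$ such that no $z_j$ lies in $\overline{F_g}$. Choose open sets $U_j\ni b$ with $z_j\notin\overline{U_j}$. If $x_n\in U_j$, let $g_j(n)$ be such that $x_{n,k}\in U_j$ for $k\ge g_j(n)$, and let $g_j(n)=0$ otherwise. Take $g$ with $g_j\le^*g$ for all $j$. For fixed $j$, all but finitely many $n$ satisfy $x_n\in U_j$ and $g_j(n)\le g(n)$. So $F_g$ is covered by $U_j$ and finitely many compact sets $\{x_{n,k}:k\in\omega\}\cup\{x_n\}$, none of which contains $z_j$. Hence $\overline{F_g}\cap B=\{b\}$.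

In general the two levels become a well-founded tree of limits, and the finitely many exceptional columns become finitely many exceptional subtrees, which are handled by induction. The assumption $x_n\notin B$ is arranged by choosing $b$ as early as possible in the hierarchy $A^{(\alpha)}$.

\begin{proof}[Proof of Theorem~\ref{thm:small}]
In each of the three statements $X$ is regular and $T_1$, and every $x\in X$ has a family of fewer than $\mathfrak b$ open neighborhoods whose intersection meets $Y$ in at most the point $x$. In the first and third statements this is the hypothesis; in the second take the sets $X\setminus\{y\}$ with $y\in Y\setminus\{x\}$. Replace each such neighborhood $O$ by an open $U\ni x$ with $\overline U\subset O$; this is the only use of regularity. We obtain a family $\mathcal U_x$ of fewer than $\mathfrak b$ open neighborhoods of $x$ such that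
\begin{equation}\label{eq:sep}
\text{for every } z\in Y\setminus\{x\} \text{ there is } U\in\mathcal U_x \text{ with } z\notin\overline U.
\end{equation}
No bound on $|\mathcal U_x|$ uniform in $x$ will be used. Let $A\subset Y$ be non-closed in $Y$ and $B=Y\setminus A$. We must find $F'\subset A$ almost closed in $Y$ whose missing limit point lies in $B$.

\emph{The tree of limits.} Since $X$ is sequential, $\overline A=A^{(\omega_1)}$. For $x\in\overline A$ let $\rho(x)$ be the least $\gamma$ with $x\in A^{(\gamma)}$. It is $0$ exactly when $x\in A$; otherwise it is a successor, and $x$ is the limit of a sequence of points of smaller rank. The set $\overline A\cap B$ is nonempty. Let $b$ be a point of least rank in it; then no point of $\overline A$ of rank less than $\rho(b)$ lies in $B$. Define a tree $W\subset\omega^{<\omega}$ and points $x_t$ $(t\in W)$ recursively. Let $x_\emptyset=b$. If $x_t\in A$, then $t$ is a leaf. Otherwise put all $tk$ $(k\in\omega)$ into $W$ and let $(x_{tk})_k$ be a sequence of points of rank less than $\rho(x_t)$ converging to $x_t$. Ranks decrease strictly along branches. Therefore $x_t\notin B$ for $t\ne\emptyset$,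 and $W$ has no infinite branch. The latter allows well-founded induction: a statement holds at all nodes if it holds at $t$ whenever it holds at all proper extensions of $t$.

\emph{Pruning.} Let $M$ be the countable set of non-leaves. For $t\in M$ and $U\in\mathcal U_{x_t}$ define $g_{t,U}:M\to\omega$ as follows. If $r\supset t$ and $x_r\in U$, let $g_{t,U}(r)$ be the least $m$ with $x_{rk}\in U$ for all $k\ge m$; otherwise let $g_{t,U}(r)=0$. Since $\mathfrak b$ is regular and uncountable, a countable union of sets of size less than $\mathfrak b$ has size less than $\mathfrak b$. So there are fewer than $\mathfrak b$ pairs $(t,U)$, and some $g:M\to\omega$ satisfies $g_{t,U}\le^*g$ for all of them. Let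
\[
W_g=\{t\in W: t(j)\ge g(t{\upharpoonright}j)\text{ for all }j<|t|\},\qquad
F_t=\{x_{t'}: t'\supset t,\ t'\in W_g,\ t'\text{ a leaf of }W\}
\]
for $t\in W_g$, and $F=F_\emptyset\subset A$. The set $W_g$ is closed under initial segments, and if $t\in W_g\cap M$ then $tk\in W_g$ for all $k\ge g(t)$. By well-founded induction $x_t\in\overline F$ for all $t\in W_g$: a leaf gives a point of $F$, and a non-leaf gives a limit of points of $\overline F$. In particular $b\in\overline F$.

\emph{No other point of $B$ lies in $\overline F$.} Fix $z\in B\setminus\{b\}$; then $z\ne x_t$ for all $t\in W$. We show $z\notin\overline{F_t}$ for $t\in W_g$ by well-founded induction. For a leaf, $F_t=\{x_t\}$ is closed. Let $t$ be a non-leaf, and by \eqref{eq:sep} take $U\in\mathcal U_{x_t}$ with $z\notin\overline U$. Let $t'\supset t$ be a leaf in $W_g$. Suppose first that $t'(|r|)\ge g_{t,U}(r)$ for all $r$ with $t\subset r\subsetneq t'$. Starting from $x_t\in U$ and walking from $t$ to $t'$, each step stays in $U$ by the definition of $g_{t,U}$, so $x_{t'}\in U$. Otherwise some such $r$ has $g(r)\le k<g_{t,U}(r)$ for $k=t'(|r|)$. Only finitely many $r\in M$ satisfy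 $g(r)<g_{t,U}(r)$, and each allows finitely many $k$. So there are finitely many nodes $t_1,\dots,t_m$ of the form $rk$ that arise in this way; they lie in $W_g$, being initial segments of members of $W_g$, and they properly extend $t$. Thus $F_t\subset U\cup F_{t_1}\cup\dots\cup F_{t_m}$, and $z\notin\overline{F_t}$ by the choice of $U$ and the inductive hypothesis.

\emph{Conclusion.} The set $F$ may have further limit points in $A$, so we add them: let $F'=\overline F\cap A$. From $F\subset F'\subset\overline F$ we get $\overline{F'}\cap Y=\overline F\cap Y=(\overline F\cap A)\cup(\overline F\cap B)=F'\cup\{b\}$. So $F'\subset A$ is almost closed in $Y$ with missing limit point $b\in B$.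
\end{proof}

The cardinality hypothesis enters only in the choice of $g$. Theorem~\ref{thm:main} shows that it cannot be dropped.

\section{The space}\label{sec:space}

\subsection*{What a counterexample needs}
Let $\omega$ be the set of isolated points of $Y$ and let $b\in L=Y\setminus\omega$. We want every $F\subset\omega$ that accumulates at $b$ to accumulate at a second point of $L$, however much $F$ has been thinned out. Surround $b$ by points $b_i\in L$ $(i\in I)$ so that every injective sequence of them converges to $b$, and let $E_i\subset\omega$ be the trace on $\omega$ of a clopen neighborhood of $b_i$. Take $\{E_i:i\in I\}$ almost disjoint, and let $F\subset\omega$ accumulate at $b$ exactly when it hits infinitely many $E_i$. If $b_i$ were simply the limit of the sequence $E_i$, then $E_i$ would be almost closed. So $b_i$ has to be a point of the same kind as $b$, and the structure must be repeated inside each $E_i$. But then hitting $E_i$ no longer forces $F$ to accumulate at $b_i$, while containing $E_i$ does. This leads to the following statement, the combinatorial core of the paper.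

\begin{proposition}\label{prop:family}
There is an AD family $\mathcal E\subset[\omega]^\omega$ with $|\mathcal E|=\mathfrak c$ such that every $F\subset\omega$ hitting infinitely many members of $\mathcal E$ contains a member of $\mathcal E$.
\end{proposition}

The proof occupies Sections~\ref{sec:scales}--\ref{sec:construction}. The conclusion improves itself.

\begin{lemma}\label{lem:many}
Let $\mathcal E$ be as in Proposition~\ref{prop:family}. Every $F\subset\omega$ hitting infinitely many members of $\mathcal E$ contains infinitely many members of $\mathcal E$.
\end{lemma}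

\begin{proof}
Suppose $E_1,\dots,E_m$ are the only members contained in $F$. By almost disjointness $F\setminus(E_1\cup\dots\cup E_m)$ still hits infinitely many members, so it contains some $E\in\mathcal E$. Then $E\subset F$, and $E$ is disjoint from each $E_j$, hence different from it, a contradiction.
\end{proof}

Repeating the structure inside each $E_i$ gives a tree of sets $H_s$ and points $b_s$ indexed by $s\in I^{<\omega}$. None of the $b_s$ will be the limit of a sequence from $\omega$. To make the ambient space sequential we add a point $c_\sigma$ at the end of each branch $\sigma\in I^\omega$. It plays the role of the points $x_n$ in Example~\ref{ex:twolevels}: it is a limit of a sequence from $\omega$, it belongs to $X$, and it is deleted in $Y$.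

\subsection*{Definition of $X$}
Let $\mathcal E=\{E_i:i\in I\}$ be as in Proposition~\ref{prop:family}, indexed without repetition, so $|I|=\mathfrak c$. Define infinite sets $H_s\subset\omega$ for $s\in I^{<\omega}$: let $H_\emptyset=\omega$, and given $H_s$, fix a bijection $\varphi_s:\omega\to H_s$ and put $H_{si}=\varphi_s[E_i]$. Then $H_t\subset H_s$ for $t\supset s$, the family $\{H_{si}:i\in I\}$ is AD, and Lemma~\ref{lem:many}, transported by $\varphi_s$, says that for $C\subset\omega$
\begin{equation}\label{eq:contain}
C \text{ hits } H_{si}\text{ for infinitely many } i\ \Longrightarrow\ C\supset H_{si}\text{ for infinitely many } i.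
\end{equation}
Let $\mathcal J_s=\{J\subset H_s: J\cap H_{si}\text{ is finite for all }i\in I\}$. This family contains the finite subsets of $H_s$ and is closed under finite unions; its members are the sets that should not accumulate at $b_s$ for trivial reasons.

Let $X=\omega\cup\{b_s:s\in I^{<\omega}\}\cup\{c_\sigma:\sigma\in I^\omega\}$, all these points being distinct, and
\[
V_s=H_s\cup\{b_t:t\supset s\}\cup\{c_\sigma:\sigma\supset s\}.
\]
Then $V_t\subset V_s$ for $t\supset s$. If $s,t$ are incomparable, say $s\supset ri$ and $t\supset rj$ with $i\ne j$, then
\begin{equation}\label{eq:incomp}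
V_s\cap V_t\subset H_{ri}\cap H_{rj}\text{ is a finite subset of }\omega .
\end{equation}
Give $X$ the topology generated by the subbase consisting of the sets $V_s$, the singletons $\{n\}$ $(n\in\omega)$, the sets $J\in\bigcup_s\mathcal J_s$, and the complements of all these. Subbasic sets are clopen, so $X$ has a base of clopen sets, and the points of $\omega$ are isolated.

Distinct points are separated by clopen sets. The set $\{n\}$ separates $n$ from every other point. For $s\ne t$, if $t\not\supset s$ then $V_s$ contains $b_s$ and not $b_t$, and if $t\supsetneq s$ then $V_t$ contains $b_t$ and not $b_s$. If $\sigma\not\supset s$ then $V_s$ separates $b_s$ from $c_\sigma$, and if $\sigma\supset s$ then $V_{\sigma\upharpoonright(|s|+1)}$ does. If $\sigma{\upharpoonright}n\ne\tau{\upharpoonright}n$ then $V_{\sigma\upharpoonright n}$ separates $c_\sigma$ from $c_\tau$. So $X$ is zero-dimensional and Hausdorff, and it is Tychonoff because characteristic functions of clopen sets are continuous.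

\subsection*{Neighborhoods and closures}
The next two lemmas use only that $\mathcal E$ is an infinite AD family.

\begin{lemma}\label{lem:nbhd}
\begin{enumerate}
\item[(a)] The sets $V_s\setminus(V_{si_1}\cup\dots\cup V_{si_k}\cup J)$ with $i_1,\dots,i_k\in I$ and $J\in\mathcal J_s$ form a neighborhood base at $b_s$.
\item[(b)] The sets $V_{\sigma\upharpoonright n}\setminus\{0,\dots,n-1\}$ with $n\in\omega$ form a neighborhood base at $c_\sigma$.
\item[(c)] If $i_n\in I$ are distinct and $y_n\in V_{si_n}\setminus\omega$, then $y_n\to b_s$.
\end{enumerate}
\end{lemma}

\begin{proof}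
In (a) and (b) the listed sets are open, contain the point, and form a family closed under finite intersections. So it suffices to find a listed set inside each subbasic set that contains the point. Such a subbasic set has the form $V_t$, $X\setminus V_t$, $X\setminus J$ or $X\setminus\{n\}$.

(a) If $b_s\in V_t$, then $t\subset s$ and $V_s\subset V_t$. If $b_s\notin V_t$, then either $t\supset si$ for some $i$, and $V_s\setminus V_{si}$ misses $V_t$, or $s,t$ are incomparable, and we remove from $V_s$ the finite set $V_s\cap V_t\in\mathcal J_s$ given by \eqref{eq:incomp}. Let $J\in\mathcal J_t$. If $t=s$, take $V_s\setminus J$. If $t\supset si$, then $J\subset V_{si}$ and we take $V_s\setminus V_{si}$. In the remaining cases $J\cap V_s=J\cap H_s$ is finite and we remove it from $V_s$: if $s\supset ti$ it lies in $J\cap H_{ti}$, and if $s,t$ are incomparable it lies in $H_t\cap H_s$. For $X\setminus\{n\}$ remove $\{n\}\cap H_s$ from $V_s$.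

(b) The listed sets decrease, the $n$-th one lies in $V_{\sigma\upharpoonright n}$, and every finite subset of $\omega$ is missed by all but finitely many of them. This settles $X\setminus\{n\}$ and the sets $V_t\ni c_\sigma$, for which $t=\sigma{\upharpoonright}n$ for some $n$. It also shows that a set is missed by a listed set as soon as it meets some $V_{\sigma\upharpoonright n}$ in a finite subset of $\omega$. If $t\not\subset\sigma$, then $t$ is incomparable with some $\sigma{\upharpoonright}n$, so by \eqref{eq:incomp} this applies to $V_t$ and to every $J\in\mathcal J_t$, as $J\subset V_t$. If $t=\sigma{\upharpoonright}n$ and $J\in\mathcal J_t$, then $J\cap V_{\sigma\upharpoonright(n+1)}=J\cap H_{\sigma\upharpoonright(n+1)}$ is finite.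

(c) Each $y_n$ lies in $V_s$ and outside every $J\subset\omega$, and by \eqref{eq:incomp} it lies in $V_{sj}$ only for $j=i_n$. So each set in (a) contains all but finitely many $y_n$.
\end{proof}

\begin{lemma}\label{lem:closure}
Let $C\subset X$, $s\in I^{<\omega}$ and $b_s\notin C$. Put
\[
I_0=\{i\in I:(C\cap V_{si})\setminus\omega\ne\emptyset\},\qquad I_1=\{i\in I: C\text{ hits }H_{si}\}.
\]
Then $b_s\in\overline C$ if and only if $I_0$ or $I_1$ is infinite. In particular, $b_s\in\overline{H_s}$.
\end{lemma}

\begin{proof}
Suppose $I_0$ and $I_1$ are finite. Let $J=(C\cap H_s)\setminus\bigcup_{i\in I_1}H_{si}$. It is disjoint from $H_{si}$ for $i\in I_1$ and meets $H_{si}$ in a finite set for $i\notin I_1$, so $J\in\mathcal J_s$. The neighborhood $V_s\setminus(\bigcup_{i\in I_0\cup I_1}V_{si}\cup J)$ of $b_s$ misses $C$. Indeed, a point of $(C\cap V_s)\setminus\omega$ is not $b_s$, so it lies in some $V_{si}$, and then $i\in I_0$; a point of $C\cap H_s$ lies in $J$ or in some $H_{si}$ with $i\in I_1$.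

If $I_0$ is infinite, Lemma~\ref{lem:nbhd}(c) gives a sequence in $C$ converging to $b_s$. If $I_1$ is infinite, take a basic neighborhood as in Lemma~\ref{lem:nbhd}(a) and $i\in I_1\setminus\{i_1,\dots,i_k\}$. The infinite set $C\cap H_{si}$ lies in $V_s$ and meets $J$ and each $V_{si_j}$ in a finite set, so the neighborhood meets $C$. For $C=H_s$ we have $I_1=I$.
\end{proof}

\subsection*{Proof of Theorem~\ref{thm:main}}
Let $L=\{b_s:s\in I^{<\omega}\}$ and $Y=\omega\cup L$. Then $|Y|=|I^{<\omega}|=\mathfrak c$ and $|X|=\mathfrak c^\omega=\mathfrak c$. The set $\omega$ is dense in $X$: $b_s\in\overline{H_s}$ by Lemma~\ref{lem:closure}, and each neighborhood of $c_\sigma$ in Lemma~\ref{lem:nbhd}(b) contains almost all of the infinite set $H_{\sigma\upharpoonright n}$. So $X$ is separable, and $\omega$ is not closed in $Y$.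

\emph{$X$ is sequential of order at most $2$.} Let $C\subset X$ and $z\in\overline C\setminus C$; we show $z\in C^{(2)}$. The point $z$ is not isolated, so $z\notin\omega$. If $z=c_\sigma$, it has a countable local base, so $z\in C^{(1)}$. Let $z=b_s$. By Lemma~\ref{lem:closure}, $I_0$ or $I_1$ is infinite. If $I_0$ is infinite, then $z\in C^{(1)}$ by Lemma~\ref{lem:nbhd}(c). Suppose $I_1$ is infinite. By \eqref{eq:contain}, applied to $C\cap\omega$, there are distinct $i_n$ $(n\in\omega)$ with $H_{si_n}\subset C$. Fix $n$, pick $\sigma_n\in I^\omega$ extending $si_n$, and pick distinct $m_k\in H_{\sigma_n\upharpoonright k}$ for $k>|s|$. The $m_k$ tend to infinity in $\omega$ and $m_k\in V_{\sigma_n\upharpoonright j}$ for $k\ge j$, so $m_k\to c_{\sigma_n}$ by Lemma~\ref{lem:nbhd}(b). Also $m_k\in H_{si_n}\subset C$. Hence $c_{\sigma_n}\in C^{(1)}$. As $c_{\sigma_n}\in V_{si_n}\setminus\omega$, Lemma~\ref{lem:nbhd}(c) gives $c_{\sigma_n}\to b_s$, and $b_s\in C^{(2)}$. Thus $\overline C=C^{(2)}$ for all $C$. If $C$ contains the limits of its convergent sequences, then $C^{(2)}=C$, and $C$ is closed.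

\emph{No subset of $\omega$ is almost closed in $Y$.} Let $F\subset\omega$ and suppose $(\overline F\cap Y)\setminus F=\{y\}$. Points of $\omega$ are isolated, so $y=b_s$ for some $s$. Apply Lemma~\ref{lem:closure} to $C=F$. Here $I_0=\emptyset$, so $I_1$ is infinite, and \eqref{eq:contain} gives $i$ with $H_{si}\subset F$. Then $b_{si}\in\overline{H_{si}}\subset\overline F$, so $b_{si}$ is a second point of $(\overline F\cap Y)\setminus F$, a contradiction. Consequently the non-closed set $\omega$ contains no almost closed set at all, and $Y$ is not WAP.

\emph{The order is exactly $2$.} We have $b_\emptyset\in\overline\omega$. If a sequence in $\omega$ converged to $b_\emptyset$, its range would be almost closed in $Y$. So $b_\emptyset\notin\omega^{(1)}$. This proves Theorem~\ref{thm:main}, given Proposition~\ref{prop:family}. \qed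

\begin{remark}\label{rem:needed}
Property \eqref{eq:contain} was used twice, and both conclusions can fail without it. Run the construction with $\mathcal E$ a partition of $\omega$ into infinitely many infinite sets. For each $i\in I$ let $J_i\subset H_i$ contain exactly one point of each $H_{ij}$, and let $F=\bigcup_iJ_i$. Then $F$ hits every $H_i$ and meets each $H_t$ with $|t|\ge2$ in at most one point. By Lemmas~\ref{lem:nbhd}(b) and~\ref{lem:closure}, $\overline F=F\cup\{b_\emptyset\}$, so $F$ is almost closed in $Y$. No sequence in $F$ converges to $b_\emptyset$, since it has infinitely many terms in one $H_i$ or its range belongs to $\mathcal J_\emptyset$; so $X$ is not sequential either.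
\end{remark}

\section{The family under CH, and the plan in ZFC}\label{sec:ch}

A countably infinite AD family $\{A_n:n\in\omega\}$ never has the containment property of Proposition~\ref{prop:family}. The sets $Q_n=A_n\setminus\bigcup_{i<n}A_i$ are infinite and pairwise disjoint, and a set $F$ for which $Q_n\cap F$ and $Q_n\setminus F$ are infinite for all $n$ hits every $A_n$ and contains none. So new members have to be added inside such sets $F$, transfinitely often.

Under the continuum hypothesis this is easy. List $[\omega]^\omega$ as $\{F_\alpha:\alpha<\omega_1\}$ with every set occurring uncountably often, and start with a partition of $\omega$ into infinitely many infinite sets. At stage $\alpha$ the current family is countable, say $\{A_n:n\in\omega\}$. If $F_\alpha$ hits $A_n$ for $n=n_0<n_1<\cdots$, pick distinct points $e_k\in(F_\alpha\cap A_{n_k})\setminus\bigcup_{i<n_k}A_i$ and add $E=\{e_k:k\in\omega\}\subset F_\alpha$ to the family. It meets $A_i$ only in points $e_k$ with $n_k\le i$, so the family stays AD. If $F$ hits infinitely many members of the final family, then infinitely many of them are present at some stage $\alpha$ with $F_\alpha=F$,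 and $F$ receives a member at that stage.

Without CH the recursion has length $\mathfrak c>\omega_1$, and the diagonal choice of $E$ against all earlier members is not available at stages with uncountably many of them. We therefore separate the two tasks. Before the recursion starts we build a tree $T$ of height $\omega_1$ and attach to each node $s$ a sequence $p_s$ of pairwise disjoint subsets of $\omega$, a stand-in for the sets $Q_n$ above. A set $F$ is \emph{positive} at $s$ if it hits infinitely many terms of $p_s$. Each new member $E_\alpha$ will be attached to its own node $u_\alpha$, and almost disjointness will follow from the positions of the nodes. The tree has to do three things.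
\begin{enumerate}
\item[(i)] \emph{Separation.} Sets that follow different branches of $T$ are almost disjoint.
\item[(ii)] \emph{Splitting.} A set positive at $s$ is positive at two different immediate successors of $s$. This produces $\mathfrak c$ nodes at height $|s|+\omega$, of which fewer than $\mathfrak c$ are spoiled by earlier stages.
\item[(iii)] \emph{Closure.} If $F$ hits infinitely many $E_\alpha$, then $F$ is positive at a node obtained as a limit of the nodes $u_\alpha$.
\end{enumerate}
Requirement (iii) dictates the shape of $T$. Infinitely many nodes accumulate in one of two ways: they leave one branch at higher and higher levels, or they all split at one node $r$. In the first case the limit is the branch, a node of limit length. In the second case the limit must be an immediate successor of $r$, so the set indexing the immediate successors must itself be closed under limits of sequences. We index them by the ordinals below $\mathfrak b$ of cofinality $\omega$.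

\section{Scales and derived systems}\label{sec:scales}

This section describes one step in the tree: the passage from a node to its immediate successors.

\begin{lemma}\label{lem:scale}
There are strictly increasing functions $f_\xi\in\omega^\omega$ $(\xi<\mathfrak b)$ such that $f_\eta\le^*f_\xi$ for $\eta<\xi$, and such that for every infinite $N\subset\omega$ and every $h:N\to\omega$ there is $\xi<\mathfrak b$ with $f_\xi(k)\ge h(k)$ for infinitely many $k\in N$.
\end{lemma}

\begin{proof}
Fix an unbounded family $\{g_\xi:\xi<\mathfrak b\}$. At step $\xi$ let $h_\xi$ be a $\le^*$-bound of the fewer than $\mathfrak b$ functions $f_\eta$, $\eta<\xi$, and put $f_\xi(k)=k+\sum_{i\le k}(h_\xi(i)+g_\xi(i))$. This function is strictly increasing and lies above $h_\xi$ and $g_\xi$, so $\{f_\xi:\xi<\mathfrak b\}$ is $\le^*$-increasing and unbounded. Suppose the last property fails for $N$ and $h$, and let $\nu(j)$ be the least element of $N$ that is at least $j$. For every $\xi$ and all large $j$, monotonicity gives $f_\xi(j)\le f_\xi(\nu(j))<h(\nu(j))$. Then $h\circ\nu$ is a $\le^*$-bound of all $f_\xi$, a contradiction.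
\end{proof}

Fix such functions. A \emph{system} is a sequence $p=(Q_k)_{k\in\omega}$ of pairwise disjoint subsets of $\omega$, its \emph{columns}; they may be finite or empty. Let $D(p)=\bigcup_kQ_k$. A set $F\subset\omega$ is \emph{$p$-positive} if it hits $Q_k$ for infinitely many $k$, and $P\subset\omega$ is \emph{$p$-transversal} if $P\cap Q_k$ is finite for all $k$. For $\xi<\mathfrak b$ let
\[
R^p_\xi=\bigcup_{k\in\omega}\bigl(Q_k\cap[0,f_\xi(k)]\bigr).
\]
If $q\in Q_k$ is plotted at the point $(k,q)$ of the plane, then $R^p_\xi$ is the part of $D(p)$ on or below the graph of $f_\xi$.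

\begin{lemma}\label{lem:regions}
Let $p=(Q_k)_k$ be a system.
\begin{enumerate}
\item[(a)] $R^p_\xi\cap Q_k=Q_k\cap[0,f_\xi(k)]$; in particular $R^p_\xi$ is $p$-transversal.
\item[(b)] $R^p_\xi\subset^*R^p_\eta$ for $\xi\le\eta<\mathfrak b$.
\item[(c)] Every infinite $p$-transversal set $P\subset D(p)$ hits $R^p_\zeta$ for some $\zeta<\mathfrak b$.
\item[(d)] If $F$ is $p$-positive and $\xi<\mathfrak b$, then $F$ hits $R^p_\eta\setminus R^p_\xi$ for some $\eta>\xi$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) holds because the columns are pairwise disjoint. (b) If $f_\xi(k)\le f_\eta(k)$ for $k\ge k_0$, then $R^p_\xi\setminus R^p_\eta\subset\bigcup_{k<k_0}[0,f_\xi(k)]$.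

(c) The set $N=\{k:P\cap Q_k\ne\emptyset\}$ is infinite. Apply Lemma~\ref{lem:scale} to $h(k)=\min(P\cap Q_k)$ on $N$. The points $h(k)$ with $h(k)\le f_\zeta(k)$ lie in different columns and in $P\cap R^p_\zeta$.

(d) On the infinite set $N=\{k:F\text{ hits }Q_k\}$ let $h(k)=\min\{q\in F\cap Q_k:q>f_\xi(k)\}$. Take $\eta$ with $f_\eta(k)\ge h(k)$ for infinitely many $k\in N$. Then $\eta>\xi$, since $\eta\le\xi$ would give $f_\eta(k)\le f_\xi(k)<h(k)$ for almost all $k\in N$. For these infinitely many $k$ the points $h(k)\in Q_k$ are distinct and lie in $F\cap(R^p_\eta\setminus R^p_\xi)$ by (a).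
\end{proof}

So the regions $R^p_\xi$ increase modulo finite sets, and a positive set acquires infinitely many new points unboundedly often. To turn this growth into positivity for a new system, we stop at an ordinal $\xi$ of cofinality $\omega$ and cut $R^p_\xi$ into the layers between consecutive regions along a sequence converging to $\xi$.

Let $S$ be the set of limit ordinals $\xi<\mathfrak b$ of cofinality $\omega$. Since $\mathfrak b$ is regular and uncountable, the supremum of a strictly increasing $\omega$-sequence of ordinals below $\mathfrak b$ belongs to $S$. For $\xi\in S$ fix a strictly increasing cofinal map $e_\xi:\omega\to\xi$. For a system $p$ and $\xi\in S$ the \emph{derived system} $p[\xi]=(Q'_k)_k$ has columns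
\[
Q'_k=\bigl(R^p_\xi\cap R^p_{e_\xi(k)}\bigr)\setminus\bigcup_{i<k}R^p_{e_\xi(i)} .
\]
They are pairwise disjoint, because $Q'_i\subset R^p_{e_\xi(i)}$ and $Q'_k$ misses this set for $k>i$. Moreover
\begin{equation}\label{eq:derived}
D(p[\xi])\subset R^p_\xi\subset D(p),\qquad R^p_\xi\cap R^p_{e_\xi(k)}\subset Q'_0\cup\dots\cup Q'_k;
\end{equation}
for the last inclusion, a point of the left side lies in $Q'_i$ for the least $i$ such that it lies in $R^p_{e_\xi(i)}$.

\begin{example}\label{ex:parabola}
Suppose the scale begins with $f_n(k)=(n+1)k$ for $n<\omega$ and $f_\omega(k)=k^2$, and let $e_\omega(n)=n$. Then $Q'_0$ consists of the $q\in Q_k$ $(k\in\omega)$ with $q\le k$, and for $n\ge1$ the column $Q'_n$ consists of the $q\in Q_k$ with $nk<q\le\min\{(n+1)k,k^2\}$; see Figure~\ref{fig:derived}. A $p[\omega]$-transversal set $P\subset D(p[\omega])$ lies on or below the parabola and has only finitely many points on or below each line. So $P\subset R^p_\omega$, while $P$ is almost disjoint from every $R^p_n$. This is separation in its simplest form. On the other hand, a set $F$ with infinitely many points between the graphs of $f_{n-1}$ and $f_n$,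 for infinitely many $n$, is $p[\omega]$-positive, since all but finitely many of these points lie below the parabola. This is closure in its simplest form.
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=1.15,yscale=0.15]
\foreach \k in {0,...,6} {\draw[gray!45] (\k,0) -- (\k,32); \node[below] at (\k,0) {\small $Q_{\k}$};}
\draw (0,0) -- (6.3,6.3) node[right] {\small $f_0$};
\draw (0,0) -- (6.3,12.6) node[right] {\small $f_1$};
\draw (0,0) -- (6.3,18.9) node[right] {\small $f_2$};
\draw (0,0) -- (6.3,25.2) node[right] {\small $f_3$};
\draw[thick,domain=0:5.6,smooth] plot (\x,{\x*\x}) node[above] {\small $f_\omega$};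
\node at (5.5,2.6) {\small $Q'_0$};
\node at (5.5,8.2) {\small $Q'_1$};
\node at (5.5,13.7) {\small $Q'_2$};
\node at (5.5,19.2) {\small $Q'_3$};
\foreach \k/\q in {2/3,3/8,4/14,5/23} \node[circle,fill,inner sep=1.4pt] at (\k,\q) {};
\end{tikzpicture}
\caption{A system with columns $Q_k$, an element $q\in Q_k$ being plotted at $(k,q)$, and the derived system for $f_n(k)=(n+1)k$ and $f_\omega(k)=k^2$. The new columns $Q'_n$ are the sectors between consecutive lines, cut off by the parabola. The dots indicate a set that meets each new column in a finite set: it stays below the parabola and eventually rises above each line.}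
\label{fig:derived}
\end{figure}

\begin{lemma}\label{lem:derived}
Let $p$ be a system.
\begin{enumerate}
\item[(a)] Let $\xi\in S$. If $P\subset D(p[\xi])$ is $p[\xi]$-transversal, then $P\cap R^p_\eta$ is finite for all $\eta<\xi$.
\item[(b)] Let $\xi\in S$ and suppose that for every $\eta<\xi$ there is $\eta'$ with $\eta<\eta'<\xi$ such that $F$ hits $R^p_{\eta'}\setminus R^p_\eta$. Then $F$ is $p[\xi]$-positive.
\item[(c)] If $F$ is $p$-positive and $\xi_0<\mathfrak b$, then $F$ is $p[\xi]$-positive for some $\xi\in S$ with $\xi>\xi_0$.
\end{enumerate}
\end{lemma}

\begin{proof}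
(a) Take $k$ with $e_\xi(k)\ge\eta$, so $R^p_\eta\subset^*R^p_{e_\xi(k)}$. Since $P\subset R^p_\xi$, \eqref{eq:derived} gives $P\cap R^p_{e_\xi(k)}\subset P\cap(Q'_0\cup\dots\cup Q'_k)$, which is finite.

(b) Given $k_0$, we find $i>k_0$ such that $F$ hits $Q'_i$. Let $\eta=e_\xi(k_0)$, take $\eta'$ as in the hypothesis, let $G=F\cap(R^p_{\eta'}\setminus R^p_\eta)$, and take $k$ with $e_\xi(k)\ge\eta'$. By Lemma~\ref{lem:regions}(b) and \eqref{eq:derived}, $G\subset^*R^p_\xi\cap R^p_{e_\xi(k)}\subset Q'_0\cup\dots\cup Q'_k$. For $i\le k_0$ we have $Q'_i\subset R^p_{e_\xi(i)}\subset^*R^p_\eta$ and $G\cap R^p_\eta=\emptyset$, so $G\cap Q'_i$ is finite. As $G$ is infinite, it hits $Q'_i$ for some $i$ with $k_0<i\le k$.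

(c) By Lemma~\ref{lem:regions}(d) choose $\xi_0<\xi_1<\cdots$ such that $F$ hits $R^p_{\xi_{n+1}}\setminus R^p_{\xi_n}$, and let $\xi=\sup_n\xi_n\in S$. Given $\eta<\xi$, take $n$ with $\xi_n>\eta$ and $\eta'=\xi_{n+1}$. Since $R^p_\eta\subset^*R^p_{\xi_n}$, the set $F$ hits $R^p_{\eta'}\setminus R^p_\eta$. Now (b) applies.
\end{proof}

Part (a) will give separation, part (c), applied twice, gives splitting, and part (b) gives closure at a splitting node.

\section{The tree of systems}\label{sec:tree}

Let $T=\bigcup_{\alpha<\omega_1}S^\alpha$, ordered by extension. The union of a countable chain in $T$ is in $T$. We attach a system $p_s$ to each $s\in T$, and we write $B_s=D(p_s)$ when $|s|$ is nonlimit. At successor steps we pass to derived systems. At a node $s$ of limit length the sets $B_{s\upharpoonright\gamma}$ along the branch below $s$ decrease only modulo finite sets and their intersection may be empty, so we take as columns the differences of consecutive terms of a cofinal subsequence.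

For each limit $\lambda<\omega_1$ fix ordinals $0=\lambda_0<\lambda_1<\cdots$ cofinal in $\lambda$, with $\lambda_k$ a successor for $k\ge1$. Define $p_s$ by recursion on $|s|$.
\begin{itemize}
\item $p_\emptyset$ is a partition of $\omega$ into infinitely many infinite sets, so $B_\emptyset=\omega$.
\item $p_{s\xi}=p_s[\xi]$ for $\xi\in S$; by \eqref{eq:derived}, $B_{s\xi}\subset R^{p_s}_\xi\subset D(p_s)$.
\item If $|s|=\lambda$ is a limit, let $C^s_k=\bigcap_{i\le k}B_{s\upharpoonright\lambda_i}\setminus\{0,\dots,k-1\}$ and $Q^s_k=C^s_k\setminus C^s_{k+1}$, and let $p_s=(Q^s_k)_k$.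
\end{itemize}
In the limit case the sets $C^s_k$ decrease, $C^s_0=\omega$ and $\bigcap_kC^s_k=\emptyset$. So $D(p_s)=\omega$, and $C^s_j\setminus C^s_k=Q^s_j\cup\dots\cup Q^s_{k-1}$ for $j<k$.

\begin{lemma}\label{lem:decrease}
\begin{enumerate}
\item[(a)] If $t\subset t'$ in $T$ have nonlimit lengths, then $B_{t'}\subset^*B_t$.
\item[(b)] If $|s|$ is a limit and $P\subset\omega$ is $p_s$-transversal, then $P\subset^*B_{s\upharpoonright\gamma}$ for every nonlimit $\gamma<|s|$.
\end{enumerate}
\end{lemma}

\begin{proof}
We use simultaneous induction on $|t'|$ and $|s|$. For (b) with $|s|=\lambda$, take $k$ with $\lambda_k\ge\gamma$. From $P\setminus C^s_k\subset Q^s_0\cup\dots\cup Q^s_{k-1}$ we get $P\subset^*C^s_k\subset B_{s\upharpoonright\lambda_k}$, and $B_{s\upharpoonright\lambda_k}\subset^*B_{s\upharpoonright\gamma}$ by (a) for the length $\lambda_k<\lambda$. For (a) we may assume $t\ne t'$, so $t'=s\xi$ and $t\subset s$. If $|s|$ is nonlimit, then $B_{s\xi}\subset D(p_s)=B_s\subset^*B_t$ by (a) for $s$. If $|s|$ is a limit, then $|t|<|s|$, and $B_{s\xi}\subset R^{p_s}_\xi$ is $p_s$-transversal by Lemma~\ref{lem:regions}(a), so (b) for $s$ applies.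
\end{proof}

The sets $B_{s\eta}$ and $B_{s\xi}$ attached to two immediate successors of $s$ are not claimed to be almost disjoint. Separation appears one level further up.

\begin{lemma}\label{lem:twosteps}
If $s\in T$, $\xi,\xi'\in S$ and $\eta<\xi$, then $B_{s\xi\xi'}\cap R^{p_s}_\eta$ is finite.
\end{lemma}

\begin{proof}
The set $B_{s\xi\xi'}$ lies in $R^{p_{s\xi}}_{\xi'}$, which is a $p_{s\xi}$-transversal subset of $D(p_{s\xi})$. Since $p_{s\xi}=p_s[\xi]$, Lemma~\ref{lem:derived}(a) applies.
\end{proof}

The next lemma is closure at a limit node: $F$ is positive at $s$ if it has infinite pieces that follow the branch below $s$ longer and longer, each piece leaving it eventually.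

\begin{lemma}\label{lem:limitpos}
Let $|s|=\lambda$ be a limit and $F\subset\omega$. For $n\in\omega$ let $G_n\subset F$ be infinite, let $\delta_n<\lambda$, and let $\varepsilon_n<\lambda$ be a successor. Suppose that $\sup_n\delta_n=\lambda$, that $G_n\subset^*B_{s\upharpoonright\gamma}$ for all nonlimit $\gamma\le\delta_n$, and that $G_n\cap B_{s\upharpoonright\varepsilon_n}$ is finite. Then $F$ is $p_s$-positive.
\end{lemma}

\begin{proof}
Given $j$, take $n$ with $\delta_n\ge\lambda_j$ and $k$ with $\lambda_k\ge\varepsilon_n$. Then $G_n\subset^*B_{s\upharpoonright\lambda_i}$ for $i\le j$, so $G_n\subset^*C^s_j$. Also $C^s_k\subset B_{s\upharpoonright\lambda_k}\subset^*B_{s\upharpoonright\varepsilon_n}$ by Lemma~\ref{lem:decrease}(a), so $G_n\cap C^s_k$ is finite. Since $G_n$ is infinite and the sets $C^s_i$ decrease, $k>j$, and $G_n\subset^*C^s_j\setminus C^s_k=Q^s_j\cup\dots\cup Q^s_{k-1}$. Hence $F$ hits $Q^s_i$ for some $i\ge j$.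
\end{proof}

For $u,t\in T$ let $\Delta(u,t)$ be the length of the longest common initial segment of $u$ and $t$. If $\delta=\Delta(u,t)$, then $|u|=\delta$, or $|t|=\delta$, or $u(\delta)\ne t(\delta)$. We shall use that
\begin{equation}\label{eq:ultra}
\Delta(u,t)<\Delta(t,w)\ \Longrightarrow\ \Delta(u,w)=\Delta(u,t).
\end{equation}
Indeed, with $\delta=\Delta(u,t)$ the sequences $t,w$ are longer than $\delta$ and agree at all places up to and including $\delta$. So $u{\upharpoonright}\delta=w{\upharpoonright}\delta$, and either $|u|=\delta$ or $u(\delta)\ne t(\delta)=w(\delta)$.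

\section{Construction of the family}\label{sec:construction}

\subsection*{The recursion}
Enumerate $[\omega]^\omega=\{F_\alpha:\alpha<\mathfrak c\}$. By recursion on $\alpha<\mathfrak c$ we decide whether $\alpha$ belongs to a set $\Gamma$ of \emph{active} stages, and for $\alpha\in\Gamma$ we choose a node $u_\alpha\in T$ of limit length, an ordinal $\zeta_\alpha<\mathfrak b$, and an infinite set $E_\alpha\subset F_\alpha\cap R^{p_{u_\alpha}}_{\zeta_\alpha}$.

Incomparable nodes will give almost disjoint sets by Lemma~\ref{lem:twosteps}. Comparable nodes cannot be avoided, since a node at which $F_\alpha$ is positive may extend an earlier $u_\beta$. If $u_\beta\subsetneq u_\alpha$, Lemma~\ref{lem:twosteps} separates $E_\beta\subset R^{p_{u_\beta}}_{\zeta_\beta}$ from $E_\alpha$ provided $u_\alpha$ passes through a successor $u_\beta\xi$ with $\xi>\zeta_\beta$. So for $\beta\in\Gamma$ we call $s\in T$ \emph{safe for $\beta$} if either $u_\beta$ is not a proper initial segment of $s$ or $s(|u_\beta|)>\zeta_\beta$. An initial segment of a node that is safe for $\beta$ is safe for $\beta$. The opposite position, a new node $u_\alpha$ that is an initial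 segment of an old node $u_\beta$, would require $\zeta_\alpha<u_\beta(|u_\alpha|)$, and we have no upper bound on $\zeta_\alpha$. This position is excluded by counting.

\emph{Stage $\alpha$.} Put $\alpha$ into $\Gamma$ if and only if there is $s\in T$ that is safe for all $\beta\in\Gamma\cap\alpha$ and such that $F_\alpha$ is $p_s$-positive. Suppose this is so, and fix such an $s$. The nodes $u_\beta$ $(\beta\in\Gamma\cap\alpha)$ are distinct by \eqref{eq:new} at earlier stages. Let $\theta=\zeta_\beta$ if $s=u_\beta$ for some $\beta\in\Gamma\cap\alpha$, and $\theta=0$ otherwise.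

\emph{The node.} Build $s_v\in T$ $(v\in2^{<\omega})$ such that $F_\alpha$ is $p_{s_v}$-positive. Let $s_\emptyset=s$. Given $s_v$, apply Lemma~\ref{lem:derived}(c) twice to find $\xi^0,\xi^1\in S$ with $\theta<\xi^0<\xi^1$ such that $F_\alpha$ is $p_{s_v}[\xi^0]$-positive and $p_{s_v}[\xi^1]$-positive, and put $s_{v0}=s_v\xi^0$ and $s_{v1}=s_v\xi^1$. The nodes $\bigcup_ns_{y\upharpoonright n}$ $(y\in2^\omega)$ are distinct and have the same limit length $|s|+\omega<\omega_1$. Hence each $u_\beta$ extends at most one of them. There are $\mathfrak c$ of these nodes and $|\alpha|<\mathfrak c$, so one of them, $u_\alpha$, satisfies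
\begin{equation}\label{eq:new}
u_\alpha\not\subset u_\beta\quad\text{for all }\beta\in\Gamma\cap\alpha .
\end{equation}
The node $u_\alpha$ is safe for all $\beta\in\Gamma\cap\alpha$. To see this, let $u_\beta\subsetneq u_\alpha$. Then $|u_\beta|$ is a limit ordinal below $|s|+\omega$, so $|u_\beta|\le|s|$ and $u_\beta\subset s$. If $u_\beta\subsetneq s$, then $u_\alpha(|u_\beta|)=s(|u_\beta|)>\zeta_\beta$ because $s$ is safe. If $u_\beta=s$, then $u_\alpha(|s|)>\theta=\zeta_\beta$.

\emph{The set.} Write $u=u_\alpha$ and $\lambda=|u|$. For $\gamma$ with $|s|<\gamma<\lambda$ the node $u{\upharpoonright}\gamma$ is one of the $s_v$ and has successor length, so $F_\alpha$ hits $D(p_{u\upharpoonright\gamma})=B_{u\upharpoonright\gamma}$. Given $k$, take such a $\gamma\ge\lambda_k$. Lemma~\ref{lem:decrease}(a) gives $B_{u\upharpoonright\gamma}\subset^*C^u_k$, so $F_\alpha$ hits $C^u_k$. Pick distinct $e_k\in F_\alpha\cap C^u_k$ $(k\in\omega)$ and let $P=\{e_k:k\in\omega\}$. For $k>l$ we have $e_k\in C^u_{l+1}$, which misses $Q^u_l$, so $P$ is $p_u$-transversal. Since $D(p_u)=\omega$, Lemma~\ref{lem:regions}(c) gives $\zeta_\alpha<\mathfrak b$ such that $E_\alpha=P\cap R^{p_u}_{\zeta_\alpha}$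 is infinite. This completes stage $\alpha$. Let $\mathcal E=\{E_\alpha:\alpha\in\Gamma\}$.

\begin{lemma}\label{lem:invariants}
\begin{enumerate}
\item[(a)] For $\alpha\in\Gamma$, $E_\alpha\subset F_\alpha\cap R^{p_{u_\alpha}}_{\zeta_\alpha}$, and $E_\alpha\subset^*B_{u_\alpha\upharpoonright\gamma}$ for every nonlimit $\gamma<|u_\alpha|$.
\item[(b)] The nodes $u_\alpha$ $(\alpha\in\Gamma)$ are distinct, and each of them is safe for every $\beta\in\Gamma$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The first inclusion holds by construction. It makes $E_\alpha$ a $p_{u_\alpha}$-transversal set, and Lemma~\ref{lem:decrease}(b) gives the rest. (b) Distinctness follows from \eqref{eq:new}. Let $u_\beta\subsetneq u_\alpha$. Then $\alpha<\beta$ is impossible by \eqref{eq:new} at stage $\beta$, so $\beta<\alpha$, and safety was checked at stage $\alpha$.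
\end{proof}

\subsection*{Separation}
One lemma covers every situation in which a branch of $T$ parts from, or goes beyond, a node $u_\beta$.

\begin{lemma}\label{lem:separation}
Let $\beta\in\Gamma$, let $t\in T$ be safe for $\beta$, let $\delta=\Delta(u_\beta,t)$, and suppose $|t|\ge\delta+2$. Then $E_\beta\cap B_{t\upharpoonright(\delta+2)}$ is finite.
\end{lemma}

\begin{proof}
Write $t{\upharpoonright}(\delta+2)=r\xi\xi'$ with $|r|=\delta$. If $u_\beta=r$, then $\xi>\zeta_\beta$ by safety and $E_\beta\subset R^{p_r}_{\zeta_\beta}$, so Lemma~\ref{lem:twosteps} applies. Otherwise $|u_\beta|>\delta$, hence $|u_\beta|>\delta+2$ as $|u_\beta|$ is a limit; write $u_\beta{\upharpoonright}(\delta+2)=r\eta\eta'$ with $\eta\ne\xi$. If $\eta<\xi$, then $E_\beta\subset^*B_{r\eta}\subset R^{p_r}_\eta$ by Lemma~\ref{lem:invariants}(a), and $R^{p_r}_\eta\cap B_{r\xi\xi'}$ is finite by Lemma~\ref{lem:twosteps}. If $\eta>\xi$, then $E_\beta\subset^*B_{r\eta\eta'}$, which meets $R^{p_r}_\xi$ in a finite set by Lemma~\ref{lem:twosteps}, while $B_{r\xi\xi'}\subset B_{r\xi}\subset R^{p_r}_\xi$.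
\end{proof}

\begin{lemma}\label{lem:ad}
$E_\alpha\cap E_\beta$ is finite for distinct $\alpha,\beta\in\Gamma$, and $|\mathcal E|=\mathfrak c$.
\end{lemma}

\begin{proof}
Since $u_\alpha\ne u_\beta$, we may assume $u_\alpha\not\subset u_\beta$. Then $\delta=\Delta(u_\beta,u_\alpha)<|u_\alpha|$, so $\delta+2<|u_\alpha|$. By Lemma~\ref{lem:invariants}, $u_\alpha$ is safe for $\beta$ and $E_\alpha\subset^*B_{u_\alpha\upharpoonright(\delta+2)}$; by Lemma~\ref{lem:separation}, $E_\beta$ meets the latter set in a finite set. In particular the sets $E_\alpha$ are distinct, and $|\mathcal E|=|\Gamma|$. The node $\emptyset$ is safe for every $\beta$, so $\alpha\in\Gamma$ whenever $F_\alpha$ is $p_\emptyset$-positive. With $p_\emptyset=(Q_k)_k$, the sets $\bigcup_{k\in N}Q_k$ for infinite $N\subset\omega$ are $\mathfrak c$ distinct $p_\emptyset$-positive sets. So $|\Gamma|=\mathfrak c$.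
\end{proof}

\subsection*{Closure}
It remains to show that a set hitting infinitely many members of $\mathcal E$ was treated at its stage. The members that it hits may have been chosen after that stage. This does no harm, because the tree was fixed in advance and the node found below is safe for all of $\Gamma$ at once.

\begin{lemma}\label{lem:closurecomb}
Let $F\subset\omega$ hit infinitely many members of $\mathcal E$. Then there is $s\in T$, safe for every $\beta\in\Gamma$, such that $F$ is $p_s$-positive.
\end{lemma}

\begin{proof}
Let $F$ hit $E_{\beta_n}$ for distinct $\beta_n\in\Gamma$ $(n\in\omega)$. Write $w_n=u_{\beta_n}$, let $G_n=F\cap E_{\beta_n}$, an infinite set, and let $\Delta(m,n)=\Delta(w_m,w_n)$. Color each triple $m<n<l$ according to whether $\Delta(m,n)$ is less than, equal to, or greater than $\Delta(n,l)$. Ramsey's theorem states that for every coloring of the three-element subsets of $\omega$ with finitely many colors there is an infinite set all of whose triples have the same color. Passing to a subsequence, we assume that all triples have the same color. The color is not ``greater'', since then $(\Delta(n,n+1))_n$ would be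 an infinite decreasing sequence of ordinals.

\emph{Case 1: $\Delta(m,n)<\Delta(n,l)$ for all $m<n<l$} (the nodes leave one branch at increasing levels). By \eqref{eq:ultra}, $\Delta(m,l)=\Delta(m,n)$ for $m<n<l$, so $\Delta(m,n)=\delta_m$ depends only on the smaller index $m$, and $\delta_m=\Delta(m,m+1)<\Delta(m+1,m+2)=\delta_{m+1}$. Let $r_n=w_n{\upharpoonright}\delta_n$. For $m<n$ we have $r_m=w_n{\upharpoonright}\delta_m\subsetneq r_n$, so $s=\bigcup_nr_n$ is a node of $T$ of limit length $\sup_n\delta_n$.

The node $s$ is safe for every $\beta\in\Gamma$. If $u_\beta\subsetneq s$, take $n$ with $|u_\beta|<\delta_n$; then $u_\beta\subsetneq r_n\subset w_n$ and $s(|u_\beta|)=w_n(|u_\beta|)>\zeta_\beta$ by Lemma~\ref{lem:invariants}(b).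

We verify the hypotheses of Lemma~\ref{lem:limitpos} with $\varepsilon_n=\delta_n+2<|s|$. Let $\gamma\le\delta_n$ be nonlimit. Then $s{\upharpoonright}\gamma=w_n{\upharpoonright}\gamma$, and $\gamma<|w_n|$ because $\gamma\le|w_n|$ and $|w_n|$ is a limit; so $G_n\subset^*B_{s\upharpoonright\gamma}$ by Lemma~\ref{lem:invariants}(a). Next, $\Delta(w_n,w_{n+1})=\delta_n<\delta_{n+1}\le\Delta(w_{n+1},s)$, so $\Delta(w_n,s)=\delta_n$ by \eqref{eq:ultra}, and Lemma~\ref{lem:separation} shows that $G_n\cap B_{s\upharpoonright\varepsilon_n}$ is finite. Hence $F$ is $p_s$-positive.

\emph{Case 2: $\Delta(m,n)=\Delta(n,l)$ for all $m<n<l$} (the nodes split at one node). Let $d_n=\Delta(n,n+1)$. For $m<n$ the triple $m<n<n+1$ gives $\Delta(m,n)=d_n$. For $0<n<l$ the triple $0<n<l$ gives $d_n=\Delta(0,n)=\Delta(n,l)=d_l$. So all $\Delta(m,n)$ equal one ordinal $\delta$, and all $w_n$ extend one node $r$ of length $\delta$. The $w_n$ are distinct, so at most one of them equals $r$; discard it. The ordinals $\xi_n=w_n(\delta)$ are then defined and distinct. An infinite set of ordinals contains a strictly increasing sequence, so we may assume $\xi_0<\xi_1<\cdots$.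 Let $\xi=\sup_n\xi_n\in S$ and $s=r\xi$.

The node $s$ is safe for every $\beta\in\Gamma$. If $u_\beta\subsetneq s$, then $u_\beta\subset r\subsetneq w_0$, so $w_0(|u_\beta|)>\zeta_\beta$ by Lemma~\ref{lem:invariants}(b). If $u_\beta\subsetneq r$, then $s(|u_\beta|)=w_0(|u_\beta|)$, and if $u_\beta=r$, then $s(|u_\beta|)=\xi>\xi_0=w_0(|u_\beta|)$.

We verify the hypothesis of Lemma~\ref{lem:derived}(b) for $p_r$ and $\xi$. Given $\eta<\xi$, take $n$ with $\eta<\xi_n$ and let $\xi'=w_n(\delta+1)$, which is defined since $|w_n|>\delta$ is a limit. By Lemma~\ref{lem:invariants}(a), $G_n\subset^*B_{r\xi_n}\subset R^{p_r}_{\xi_n}$ and $G_n\subset^*B_{r\xi_n\xi'}$. By Lemma~\ref{lem:twosteps}, $G_n\cap R^{p_r}_\eta$ is finite. So $F$ hits $R^{p_r}_{\xi_n}\setminus R^{p_r}_\eta$, and $\eta<\xi_n<\xi$. Hence $F$ is $p_r[\xi]$-positive, that is, $p_s$-positive.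
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:family}]
By Lemma~\ref{lem:ad}, $\mathcal E$ is an AD family of size $\mathfrak c$. Let $F$ hit infinitely many members of $\mathcal E$, and take $\alpha$ with $F_\alpha=F$. The node $s$ of Lemma~\ref{lem:closurecomb} is safe for all $\beta\in\Gamma\cap\alpha$ and $F_\alpha$ is $p_s$-positive, so $\alpha\in\Gamma$, and $E_\alpha\subset F_\alpha=F$.
\end{proof}

With Proposition~\ref{prop:family} established, the proof of Theorem~\ref{thm:main} is complete.

\begin{thebibliography}{1}
\bibitem{acs}
\emph{Almost closed sets and topologies they determine},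
\texttt{https://dml.cz/\allowbreak bitstream/\allowbreak handle/\allowbreak 10338.dmlcz/\allowbreak 119254/\allowbreak CommentatMathUnivCarolRetro\_\allowbreak 42-2001-2\_17.pdf}
\end{thebibliography}
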